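# Sums of $p$th powers of binomial coefficients: no closed form for $p\ge 3$

## 1. Integrating a power of the binomial coefficient over its lower index

For complex $z$ with $\operatorname{Re}z>-1$ and complex $u$, put
$$D_z(u)=\frac{\Gamma(z+1)}{\Gamma(1+\frac z2+u)\,\Gamma(1+\frac z2-u)} .\tag{1}$$
Since $1/\Gamma$ is entire, $D_z$ is an entire function of $u$, and it is even. For an integer $n\ge0$ and $u=k-\frac n2$ with $k$ an integer, it equals $\frac{n!}{k!\,(n-k)!}=\binom nk$ when $0\le k\le n$, and it vanishes otherwise, because one Gamma function in the denominator has a pole. So $D_z(u)$ is a binomial coefficient with upper index $z$ and a lower index that has been recentered and set free. Fix a positive integer $p$. The object of these notes is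
$$\mathcal J(z)=\int_{-\infty}^{\infty}D_z(u)^p\,du .\tag{2}$$

Here is what it is for. We want to understand
$$f_p(n)=\sum_k\binom nk^p=\sum_{k\in\mathbb Z}D_n\!\left(k-\tfrac n2\right)^p ,$$
and $\mathcal J(n)$ is this expression with the sum replaced by an integral. We want to show that for $p\ge3$ no formula of a certain kind (a finite sum of hypergeometric terms) exists for $f_p(n)$. The sequence $f_p$ lives on integers only, but $\mathcal J$ is a function of a complex variable. We shall prove three things.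

1. For $p\ge 3$, the numbers $f_p(n)$ and $\mathcal J(n)$ differ by a quantity exponentially smaller than $2^{pn}$. If $f_p$ has a closed form, then $\mathcal J(z)$ is equal, as an analytic function, to a finite sum $T(z)$ of Gamma quotients times $2^{pz}$.
2. Such a $T(z)$ is small far to the left: it is at most $2^{-p|z|}$ times a power of $|z|$ along suitable sequences $z\to-\infty$.
3. The function $\mathcal J$ can be continued to the left explicitly, and for $p\ge3$ it is exponentially larger than that.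

For $p=2$ everything can be computed by hand, and no contradiction appears; we do this in Section 3, and the comparison shows where $p\ge3$ enters.

## 2. Hypergeometric terms, closed forms, and the theorem

We follow Petkovšek, Wilf and Zeilberger (A=B).

**Definition (hypergeometric term).** A complex-valued function $t(n)$, defined for all sufficiently large integers $n$, is a hypergeometric term if $t(n+1)/t(n)$ is a rational function of $n$ with coefficients in $\mathbb C$.

**Definition (closed form).** A function $f(n)$ has closed form if there are a fixed integer $m$ and hypergeometric terms $t_1,\dots,t_m$ with $f(n)=\sum_{i=1}^mt_i(n)$ for all sufficiently large $n$.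

For example, $\binom{2n}n$ is a hypergeometric term, with ratio $\frac{2(2n+1)}{n+1}$. The function $2^n+1$ has closed form but is not a hypergeometric term: its ratio minus $2$ is $-1/(2^n+1)$, which is nonzero and decays exponentially, and no rational function does that. A term that vanishes for all large $n$ can be dropped from a sum, so we always assume that our terms are nonzero for all large $n$.

The two smallest powers have closed form: $f_1(n)=2^n$ and $f_2(n)=\binom{2n}n$.

**Theorem 1.** Let $p\ge3$ be an integer. Then $f_p(n)=\sum_k\binom nk^p$ is not equal, for all sufficiently large $n$, to a finite sum of hypergeometric terms with term ratios in $\mathbb C(n)$. That is, $f_p$ does not have closed form.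

The question comes from the paper "When can the sum of $(1/p)$th of the binomial coefficients have closed form?". A direct approach takes one $p$ at a time: find the linear recurrence satisfied by $f_p(n)$, for instance with Zeilberger's algorithm, and run Petkovšek's algorithm on it. In the account from which we start, this settles $3\le p\le5$ over $\mathbb C$, and $6\le p\le8$ only for term ratios with coefficients in a field that is at most a quadratic extension of $\mathbb Q$. Each $p$ needs its own recurrence, so a proof for all $p$ at once has to come from elsewhere.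

We use the following textbook facts about $\Gamma$.

* (G1) Reflection: $\Gamma(w)\Gamma(1-w)=\pi/\sin\pi w$.
* (G2) Beta integral: $\int_0^1t^{a-1}(1-t)^{b-1}dt=\Gamma(a)\Gamma(b)/\Gamma(a+b)$ for $\operatorname{Re}a,\operatorname{Re}b>0$.
* (G3) Stirling: $\log\Gamma(w)=(w-\frac12)\log w-w+\frac12\log2\pi+O(1/|w|)$ as $|w|\to\infty$ in a sector $|\arg w|\le\pi-\epsilon$. Consequently $\Gamma(w+a)/\Gamma(w+b)\sim w^{a-b}$ there, uniformly for $a,b$ in compact sets.
* (G4) Also by Stirling, $|\Gamma(x+iy)|\le C(1+|y|)^{x-1/2}e^{-\pi|y|/2}$ for $y\in\mathbb R$, uniformly for $x$ in compact subsets of $(0,\infty)$.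
* (G5) For $x>0$ and real $\tau$, $|\Gamma(x+i\tau)|^2=\Gamma(x)^2\prod_{k\ge0}\left(1+\frac{\tau^2}{(x+k)^2}\right)^{-1}$ (DLMF 5.8.3).

## 3. The Fourier side: $\mathcal J$ is the leading part of $f_p$

In this section $p\ge2$. First we write $D_z$ as a Fourier transform. The formula is Cauchy's (DLMF 5.12.5); a contour argument gives it quickly.

**Lemma 2.** For $\operatorname{Re}z>-1$,
$$D_z(u)=G(u)\,\sin\pi\!\left(u-\tfrac z2\right),\qquad G(u)=\kappa\,\frac{\Gamma(u-\frac z2)}{\Gamma(1+\frac z2+u)},\qquad \kappa=\frac{\Gamma(z+1)}\pi .\tag{3}$$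
For real $z>0$ and all $u\in\mathbb C$,
$$D_z(u)=\frac1{2\pi}\int_{-\pi}^{\pi}\left(2\cos\tfrac\theta2\right)^ze^{i\theta u}\,d\theta .\tag{4}$$

*Proof.* Since $1+\frac z2-u=1-(u-\frac z2)$, (G1) gives $1/\Gamma(1+\frac z2-u)=\frac1\pi\Gamma(u-\frac z2)\sin\pi(u-\frac z2)$, which is (3).

For (4), both sides are entire in $u$, so we may assume that $s:=u-\frac z2$ has positive real part. Put $w=e^{i\theta}$. Then $2\cos\frac\theta2=w^{-1/2}(1+w)$, so the right side of (4) is
$$\frac1{2\pi i}\int(1+w)^z\,w^{s-1}\,dw$$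
over the unit circle from $e^{-i\pi}$ to $e^{i\pi}$, with principal branches. The integrand is holomorphic in the unit disc slit along $(-1,0]$, is continuous up to both sides of the slit away from $0$ (here $z>0$ is used at $w=-1$), and is $O(|w|^{\operatorname{Re}s-1})$ near $0$, so a small circle of radius $\epsilon$ about $0$ contributes $O(\epsilon^{\operatorname{Re}s})$. By Cauchy's theorem we may go instead from $-1$ to $0$ along the lower side, $w=xe^{-i\pi}$, and back along the upper side, $w=xe^{i\pi}$. On these sides $w^{s-1}dw=x^{s-1}e^{\mp i\pi s}dx$. The result is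
$$\frac{e^{i\pi s}-e^{-i\pi s}}{2\pi i}\int_0^1(1-x)^zx^{s-1}dx=\frac{\sin\pi s}\pi\cdot\frac{\Gamma(z+1)\Gamma(s)}{\Gamma(z+1+s)} .$$
As $z+1+s=1+\frac z2+u$, this is the right side of (3), hence $D_z(u)$. $\square$

For an integer $m$ with $|m|<p/2$ let
$$\Omega_m=\Big\{\theta\in(-\pi,\pi)^p:\ \sum_{i=1}^p\theta_i=2\pi m\Big\},$$
parametrized by $(\theta_1,\dots,\theta_{p-1})$, and for $\operatorname{Re}z\ge0$ put
$$A_m(z)=(2\pi)^{1-p}\int_{\Omega_m}\prod_{i=1}^p\left(2\cos\tfrac{\theta_i}2\right)^zd\theta_1\cdots d\theta_{p-1},\qquad\rho_m=\left(2\cos\tfrac{\pi m}p\right)^p .\tag{5}$$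

**Lemma 3.** The integral (2) converges and is holomorphic in $\operatorname{Re}z>-1+\frac1p$, and $\mathcal J(z)=A_0(z)$ for real $z>0$.

*Proof.* By (3) and (G3), $|D_z(u)|\le C u^{-\operatorname{Re}z-1}$ as $u\to+\infty$, uniformly for $z$ in compact subsets of $\operatorname{Re}z>-1$. Since $D_z(u)$ is even in $u$ and jointly continuous, $|D_z(u)|\le C(1+|u|)^{-\operatorname{Re}z-1}$ for all real $u$, locally uniformly in $z$. The $p$th power is integrable when $p(\operatorname{Re}z+1)>1$, locally uniformly, so $\mathcal J$ is holomorphic there.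

Let $z>0$, and let $h(\theta)=(2\cos\frac\theta2)^z$ for $|\theta|<\pi$ and $h(\theta)=0$ otherwise. This is continuous with compact support, and by (4) $\int h(\theta)e^{i\theta u}d\theta=2\pi D_z(u)$. The $p$-fold convolution $h^{*p}$ is continuous with compact support and satisfies $\int h^{*p}(\phi)e^{i\phi u}d\phi=(2\pi D_z(u))^p$, which is integrable in $u$. Fourier inversion at $\phi=0$ gives $h^{*p}(0)=\frac1{2\pi}(2\pi)^p\mathcal J(z)$, and
$$h^{*p}(0)=\int h(\theta_1)\cdots h(\theta_{p-1})\,h(-\theta_1-\dots-\theta_{p-1})\,d\theta=(2\pi)^{p-1}A_0(z).\ \square$$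

**Lemma 4.** For integers $n\ge0$,
$$f_p(n)=\sum_{|m|<p/2}(-1)^{mn}A_m(n),\tag{6}$$
and $0<A_m(x)\le\rho_m^x$ for real $x\ge0$.

*Proof.* The constant term of $\prod_{i<p}(1+x_i)^n\cdot(1+(x_1\cdots x_{p-1})^{-1})^n$ collects the choices in which every $x_i$ has the same exponent $k$ as the last factor takes away, so it is $\sum_k\binom nk^{p-1}\binom nk=f_p(n)$. With $x_i=e^{i\theta_i}$,
$$f_p(n)=(2\pi)^{1-p}\int_{(-\pi,\pi)^{p-1}}\Big[\prod_{i<p}(1+e^{i\theta_i})\,\big(1+e^{-i(\theta_1+\dots+\theta_{p-1})}\big)\Big]^nd\theta .$$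
For almost every $(\theta_1,\dots,\theta_{p-1})$ there is exactly one integer $m$ with $\theta_p:=2\pi m-\sum_{i<p}\theta_i\in(-\pi,\pi)$. Then $2\pi|m|=|\sum_{i\le p}\theta_i|<p\pi$, and the bracket is
$$\prod_{i=1}^p(1+e^{i\theta_i})=\prod_{i=1}^pe^{i\theta_i/2}\,2\cos\tfrac{\theta_i}2=e^{i\pi m}\prod_{i=1}^p2\cos\tfrac{\theta_i}2 .$$
Its $n$th power carries the sign $(-1)^{mn}$. Splitting the domain according to $m$ gives (6).

For the bounds, $\log\cos(\theta/2)$ is concave on $(-\pi,\pi)$, so by Jensen's inequality $\prod_i2\cos\frac{\theta_i}2\le(2\cos\frac{\pi m}p)^p=\rho_m$ on $\Omega_m$. The parameter domain of $\Omega_m$ is open, contained in $(-\pi,\pi)^{p-1}$, and nonempty, since it contains the point with all $\theta_i=2\pi m/p$. So its volume lies in $(0,(2\pi)^{p-1}]$. $\square$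

*The case $p=2$.* Only $m=0$ occurs in (6), and (5) gives, with (4) for $2z$ in place of $z$ and $u=0$,
$$\mathcal J(z)=A_0(z)=\frac1{2\pi}\int_{-\pi}^\pi\left(2\cos\tfrac\theta2\right)^{2z}d\theta=D_{2z}(0)=\frac{\Gamma(2z+1)}{\Gamma(z+1)^2}\qquad(z>0).$$
So $f_2(n)=\mathcal J(n)=\binom{2n}n$ exactly. To look far to the left, put $z=-1-\nu$. By (G1), $\Gamma(-1-2\nu)=\frac{\pi}{\sin(2\pi\nu)\,\Gamma(2+2\nu)}$ and $\Gamma(-\nu)=-\frac{\pi}{\sin(\pi\nu)\,\Gamma(1+\nu)}$, so the continuation is
$$\frac{\Gamma(-1-2\nu)}{\Gamma(-\nu)^2}=\frac{\tan\pi\nu}{2\pi}\cdot\frac{\Gamma(1+\nu)^2}{\Gamma(2+2\nu)},\qquad\frac{\Gamma(1+\nu)^2}{\Gamma(2+2\nu)}=\int_0^1\big(t(1-t)\big)^\nu dt\le4^{-\nu}\quad(\nu\ge0).\tag{7}$$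
Away from the poles of the tangent, the continued function is of size at most $2^{-2\nu}$.

*The case $p=3$.* Now $m\in\{-1,0,1\}$ with $\rho_0=8$ and $\rho_{\pm1}=1$, and $A_{-1}=A_1$ by $\theta\mapsto-\theta$. So $f_3(n)=A_0(n)+2(-1)^nA_1(n)$ with $0<A_1(n)\le1$. As a check, take $n=0$: the set $|\theta_1|,|\theta_2|,|\theta_1+\theta_2|<\pi$ is a square of area $4\pi^2$ minus two triangles of area $\pi^2/2$, so $A_0(0)=\frac34$ and $A_{\pm1}(0)=\frac18$, and the sum is $1=f_3(0)$.

From here on $p\ge3$. All $m\ne0$ in (6) satisfy $\rho_m\le\mu:=(2\cos\frac\pi p)^p$, and $0<\mu<2^p$. Therefore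
$$f_p(n)-A_0(n)=O(\mu^n).\tag{8}$$

## 4. Laplace transforms with an analytic germ at the origin

The first thing one would try is to compare growth for $n\to+\infty$. We shall see below that $f_p(n)\sim c\,2^{pn}n^{-(p-1)/2}$ with $c>0$. But $c\,2^{pn}\Gamma(n+1-\frac{p-1}2)/\Gamma(n+1)$ is a hypergeometric term with exactly this asymptotic behavior, so leading growth excludes nothing. A second thought is that (8) should force an identity between analytic functions, which could then be examined anywhere in the plane. But (8) concerns integers only and has an error term: for $p=3$, where $\mu=1$, the functions $A_0(z)$ and $A_0(z)+1$ are both compatible with it. We need a class of functions in which an exponentially small error must be zero. The following class has this property, and it contains both Gamma quotients and $2^{-pz}A_0(z)$.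

**Definition (the class $\mathcal L_\beta$).** For $\operatorname{Re}\beta>0$ let $\mathcal L_\beta$ be the set of functions $v(u)=u^{\beta-1}V(u)$ on $(0,\infty)$, where $V$ is analytic in some connected open neighborhood of $[0,\infty)$ in $\mathbb C$ and $\int_0^\infty|v(u)|e^{-Cu}du<\infty$ for some $C$. For such $v$ put $\hat v(z)=\int_0^\infty e^{-zu}v(u)\,du$, for $\operatorname{Re}z$ large.

For example, $e^{-u}\in\mathcal L_1$ with transform $1/(z+1)$, and $u^{-1/2}\in\mathcal L_{1/2}$ with transform $\Gamma(\frac12)z^{-1/2}$. The function that is $0$ on $(0,1)$ and $1$ on $[1,\infty)$, with transform $e^{-z}/z$, belongs to no $\mathcal L_\beta$: the corresponding $V$ would vanish on $(0,1)$, hence identically. Each $\mathcal L_\beta$ is a vector space; for a sum, use the connected component containing $[0,\infty)$ of the intersection of the two neighborhoods.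

**Lemma 5.**

* (a) If $v\in\mathcal L_\beta$ and $w\in\mathcal L_\gamma$, then $v*w\in\mathcal L_{\beta+\gamma}$ and $\widehat{v*w}=\hat v\,\hat w$.
* (b) $\mathcal L_{\beta+1}\subset\mathcal L_\beta$.
* (c) (Watson's lemma) If $v=u^{\beta-1}V\in\mathcal L_\beta$ and $v\not\equiv0$, then $V=u^dV_1$ with an integer $d\ge0$ and $V_1(0)\ne0$, and $\hat v(x)\sim V_1(0)\,\Gamma(\beta+d)\,x^{-\beta-d}$ as $x\to+\infty$. The leading coefficient is nonzero.
* (d) If $\operatorname{Re}(b-a)>0$, then $\Gamma(z+a)/\Gamma(z+b)=\hat v(z)$ with $v(u)=\frac{e^{-au}(1-e^{-u})^{b-a-1}}{\Gamma(b-a)}\in\mathcal L_{b-a}$. If $P$ is a polynomial and $N>\deg P$, then $z^{-N}P(z)$ is the transform of a polynomial, an element of $\mathcal L_1$. For $N\ge1$, $z^{-N}$ is the transform of $u^{N-1}/(N-1)!\in\mathcal L_N$.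

*Proof.* (a) Write $v=u^{\beta-1}V$, $w=u^{\gamma-1}X$. Substituting $su$ for the integration variable,
$$(v*w)(u)=u^{\beta+\gamma-1}\int_0^1s^{\beta-1}(1-s)^{\gamma-1}\,V(su)\,X((1-s)u)\,ds .$$
Let $u_0\ge0$. For small $\epsilon>0$ the compact set $[0,1]\cdot\{|u-u_0|\le\epsilon\}$ is close to $[0,u_0]$ and lies in both domains of analyticity. There $V$ and $X$ are bounded, so the integral is analytic in $|u-u_0|<\epsilon$. The union of these discs is a connected open neighborhood of $[0,\infty)$, and one formula defines the function on all of it. Integrability and the product formula follow from Fubini.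

(b) $u^\beta V=u^{\beta-1}(uV)$.

(c) The domain of $V$ is connected and $V\not\equiv0$, so the zero at $0$ has finite order $d$. Choose $\epsilon>0$ with $V_1(u)=V_1(0)+O(u)$ on $[0,\epsilon]$. Then
$$\int_0^\epsilon e^{-xu}u^{\beta+d-1}V_1(u)\,du=V_1(0)\Gamma(\beta+d)x^{-\beta-d}+O(e^{-\epsilon x/2})+O(x^{-\operatorname{Re}\beta-d-1}),$$
and $\left|\int_\epsilon^\infty e^{-xu}v\,du\right|\le e^{-(x-C)\epsilon}\int_0^\infty|v|e^{-Cu}du$ for $x\ge C$. Finally $\Gamma$ has no zeros.

(d) Put $t=e^{-u}$ in (G2): $\frac{\Gamma(z+a)\Gamma(b-a)}{\Gamma(z+b)}=\int_0^\infty e^{-(z+a)u}(1-e^{-u})^{b-a-1}du$. The function $(1-e^{-u})/u$ is zero-free in the strip $|\operatorname{Im}u|<2\pi$ and positive on $\mathbb R$, so its power with exponent $b-a-1$ is analytic in the strip, and $v=u^{b-a-1}\cdot$(analytic). Integrability is clear. The other claims follow from $\int_0^\infty e^{-zu}u^{j-1}du/(j-1)!=z^{-j}$, applied to each monomial. $\square$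

By (c), a transform $\hat v$ with $v\in\mathcal L_\beta$ that decays faster than every power of $x$ is the transform of $v\equiv0$. This is the rigidity we wanted.

**Lemma 6.** There is $v\in\mathcal L_{(p-1)/2}$, positive on $(0,\infty)$, with $A_0(z)=2^{pz}\,\hat v(z)$ for $\operatorname{Re}z\ge0$.

*Proof.* **Step 1: a radial substitution produces $v$.** For $\sigma=(\sigma_1,\dots,\sigma_{p-1})$ in the unit sphere $S^{p-2}$ put $\sigma_p=-\sum_{i<p}\sigma_i$ and $\ell(\sigma)=\pi/\max_{i\le p}|\sigma_i|$. In polar coordinates the parameter domain of $\Omega_0$ is $\{r\sigma:0\le r<\ell(\sigma)\}$.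

The function $\cos(\sqrt y/2)$ is entire in $y$, with zeros $y=(2k+1)^2\pi^2$ only. So $\psi(y)=-\log\cos(\sqrt y/2)$, with $\psi(0)=0$, is analytic on the simply connected domain $\mathbb C\setminus[\pi^2,\infty)$ and real for real $y<\pi^2$. We have $\psi'(y)=\frac{\tan(\sqrt y/2)}{4\sqrt y}$, which is positive for $0<y<\pi^2$, equals $\frac18$ at $y=0$, and equals $\frac{\tanh(\sqrt{|y|}/2)}{4\sqrt{|y|}}>0$ for $y<0$. Also $\psi(y)\to\infty$ as $y\uparrow\pi^2$. Put
$$H(q,\sigma)=\sum_{i=1}^p\psi(q\sigma_i^2),\qquad\text{so that}\qquad\prod_{i=1}^p2\cos\tfrac{r\sigma_i}2=2^pe^{-H(r^2,\sigma)} .$$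
For real $q<\ell(\sigma)^2$ we have $\partial_qH(q,\sigma)>0$. Moreover $H(0,\sigma)=0$ and $H\to\infty$ as $q\uparrow\ell(\sigma)^2$. So $H(\cdot,\sigma)$ is an increasing bijection $[0,\ell(\sigma)^2)\to[0,\infty)$; let $R(\cdot,\sigma)$ be its inverse. With $q=r^2$ we have $r^{p-2}dr=\frac12q^{(p-3)/2}dq$. Substituting $u=H(q,\sigma)$ and using Fubini (the integrand is dominated by its value at $\operatorname{Re}z=0$, after removal of $2^{pz}$),
$$A_0(z)=2^{pz}\int_0^\infty e^{-zu}v(u)\,du,\qquad v(u)=\tfrac12(2\pi)^{1-p}\int_{S^{p-2}}R(u,\sigma)^{(p-3)/2}\,\partial_uR(u,\sigma)\,d\sigma .$$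
Here $v>0$ on $(0,\infty)$ and $\int_0^\infty v\,du=A_0(0)<\infty$. It remains to show that $v=u^{(p-3)/2}V$ with $V$ analytic near $[0,\infty)$.

**Step 2: $R(\cdot,\sigma)$ extends to discs whose size does not depend on $\sigma$.** Fix $u_0\ge0$ and $\sigma_0\in S^{p-2}$, and let $q_0=R(u_0,\sigma_0)$. Near $(q_0,\sigma_0)$ the function $H$ is holomorphic in $q$ and smooth in $(q,\sigma)$, and $q_0$ is a simple zero of $H(\cdot,\sigma_0)-u_0$. Choose $\eta>0$ so small that this is the only zero in $|q-q_0|\le\eta$, that $\eta<q_0$ if $q_0>0$, and that $q_0+\eta<\ell(\sigma)^2$ for $\sigma$ near $\sigma_0$. By Rouché's theorem there are $\epsilon>0$ and a neighborhood $\mathcal N$ of $\sigma_0$ such that for $|u-u_0|<\epsilon$, $\sigma\in\mathcal N$ the equation $H(q,\sigma)=u$ has exactly one solution in $|q-q_0|<\eta$, namely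
$$\tilde R(u,\sigma)=\frac1{2\pi i}\oint_{|q-q_0|=\eta}\frac{q\,\partial_qH(q,\sigma)}{H(q,\sigma)-u}\,dq .$$
So $\tilde R$ is holomorphic in $u$, and $\tilde R$ and $\partial_u\tilde R$ are jointly continuous.

Let $u\ge0$ be real. The conjugate of $\tilde R(u,\sigma)$ is also a solution in the disc, so $\tilde R$ is real by uniqueness. It is less than $q_0+\eta<\ell(\sigma)^2$. It is nonnegative: for $q_0>0$ because $\eta<q_0$, and for $q_0=0$ because $H(\cdot,\sigma)$ is increasing on real arguments with $H(0,\sigma)=0\le u$. Hence $\tilde R(u,\sigma)=R(u,\sigma)$. Cover the sphere by finitely many such $\mathcal N$ and let $\epsilon(u_0)$ be the least $\epsilon$. On overlaps the local extensions agree for real $u\ge0$, hence everywhere by the identity theorem. So $R(\cdot,\sigma)$ extends holomorphically to $|u-u_0|<\epsilon(u_0)$ for all $\sigma$, with $R$ and $\partial_uR$ jointly continuous.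

**Step 3: extract the power of $u$.** Let $E(u,\sigma)=R(u,\sigma)/u$, with $E(0,\sigma)=\partial_uR(0,\sigma)=1/\partial_qH(0,\sigma)>0$. On the disc about $u_0=0$ we have $E(u,\sigma)=\int_0^1\partial_uR(su,\sigma)\,ds$; for $u_0>0$ take $\epsilon(u_0)<u_0$. In both cases $E$ is holomorphic in $u$, jointly continuous, and positive for real $u\ge0$. Since the sphere is compact, we may shrink $\epsilon(u_0)$ so that $\operatorname{Re}E>0$ on the disc for all $\sigma$. Then, with the principal branch,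
$$V(u)=\tfrac12(2\pi)^{1-p}\int_{S^{p-2}}E(u,\sigma)^{(p-3)/2}\,\partial_uR(u,\sigma)\,d\sigma$$
is holomorphic on each disc, and $v(u)=u^{(p-3)/2}V(u)$ for $u>0$. If two discs with different centers overlap, one has its center at some $u_1>0$ and lies in $\operatorname{Re}u>0$; the intersection is convex and symmetric about the real axis, so it contains an interval of $(0,\infty)$. On this interval both functions equal $u^{-(p-3)/2}v(u)$, so they agree on the intersection. Thus $V$ is analytic on the union of the discs, a connected open neighborhood of $[0,\infty)$, and $v\in\mathcal L_{(p-1)/2}$. $\square$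

Since $v>0$ and $V(0)=\frac12(2\pi)^{1-p}\int E(0,\sigma)^{(p-1)/2}d\sigma>0$, Lemma 5(c) and (8) give the asymptotics $f_p(n)\sim V(0)\Gamma(\frac{p-1}2)\,2^{pn}n^{-(p-1)/2}$ announced above.

## 5. A closed form forces $\mathcal J$ to be a sum of Gamma quotients

**Lemma 7.** A hypergeometric term $t$ can be written, for large $n$, as
$$t(n)=\Gamma(n)^k\rho^n\cdot C\prod_{i=1}^M\frac{\Gamma(n+a_i)}{\Gamma(n+b_i)},\qquad k\in\mathbb Z,\quad C,\rho\in\mathbb C^* .$$
For every sufficiently large integer $N$ there are $\beta\equiv\sum_i(b_i-a_i)\pmod{\mathbb Z}$ and $v\in\mathcal L_\beta$ with $C\prod_i\Gamma(z+a_i)/\Gamma(z+b_i)=z^N\hat v(z)$ for $\operatorname{Re}z$ large.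

*Proof.* Factor the ratio: $t(n+1)/t(n)=\rho\prod_{i\le M'}(n+a_i)/\prod_{j\le M''}(n+b_j)$. The quotient of $t(n)$ by $\rho^n\prod\Gamma(n+a_i)/\prod\Gamma(n+b_j)$ does not change under $n\mapsto n+1$ for large $n$, so it is a constant $C\ne0$. Put $k=M'-M''$ and extract $\Gamma(n)^k$ by adding $|k|$ parameters equal to $0$ to the shorter list.

Choose integers $q_i\ge0$ with $\operatorname{Re}(b_i+q_i-a_i)>0$ and write, with $(x)_q=x(x+1)\cdots(x+q-1)$,
$$\frac{\Gamma(z+a_i)}{\Gamma(z+b_i)}=(z+b_i)_{q_i}\,\frac{\Gamma(z+a_i)}{\Gamma(z+b_i+q_i)} .$$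
By Lemma 5(d) each $\Gamma(z+a_i)/\Gamma(z+b_i+q_i)$ is the transform of an element of $\mathcal L_{b_i+q_i-a_i}$, and for $N>\sum_iq_i$ the function $z^{-N}C\prod_i(z+b_i)_{q_i}$ is the transform of an element of $\mathcal L_1$. Lemma 5(a) multiplies them, with $\beta=1+\sum_i(b_i+q_i-a_i)$. $\square$

For example, $\binom{2n}n=4^n\,\frac{\Gamma(n+1/2)}{\sqrt\pi\,\Gamma(n+1)}$ has $k=0$, $\rho=4$, and $\frac{\Gamma(z+1/2)}{\sqrt\pi\,\Gamma(z+1)}$ is already the transform of $\frac1\pi(e^u-1)^{-1/2}\in\mathcal L_{1/2}$.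

The next lemma says that distinct scales cannot cancel. Because $\rho$ and $\beta$ are complex, terms of equal absolute size can oscillate, so we average.

**Lemma 8.** Let $(k_g,\rho_g,\beta_g)\in\mathbb Z\times\mathbb C^*\times\mathbb C$, $1\le g\le\mathcal G$, $\mathcal G\ge1$, be pairwise distinct, and let $h_g(n)\sim c_g\Gamma(n)^{k_g}\rho_g^nn^{-\beta_g}$ with $c_g\ne0$. Let $(k,r,-b)$ be the lexicographic maximum of the triples $(k_g,|\rho_g|,-\operatorname{Re}\beta_g)$. Then $\sum_gh_g(n)$ is not $o(\Gamma(n)^kr^nn^{-b})$.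

*Proof.* Suppose it is. Let $\mathcal M$ be the set of $g$ that attain the maximum. Divide by $\Gamma(n)^kr^nn^{-b}$. The terms with $g\notin\mathcal M$ become $o(1)$, and for $g\in\mathcal M$ we may replace $h_g$ by its asymptotic form at a cost of $o(1)$. So
$$\sum_{g\in\mathcal M}c_ge^{i\varphi_gn}n^{iy_g}=o(1),\qquad\rho_g=re^{i\varphi_g},\quad y_g=-\operatorname{Im}\beta_g ,$$
and the pairs $(\varphi_g\bmod2\pi,\,y_g)$, $g\in\mathcal M$, are pairwise distinct. Fix $g_1\in\mathcal M$.

**Step 1: remove the other frequencies $\varphi_g$.** Multiply by $e^{-i\varphi_{g_1}n}$ and average over $X\le n<X+L$, where $X$ is a large integer and $L=\lfloor\sqrt X\rfloor$. On this range $n^{iy}=X^{iy}+O(L/X)$. The average of $e^{i(\varphi_g-\varphi_{g_1})n}$ is $1$ if $\varphi_g\equiv\varphi_{g_1}\pmod{2\pi}$, and otherwise it is $O(1/L)$ by the geometric series. Hence $\sum_{\varphi_g\equiv\varphi_{g_1}}c_gX^{iy_g}\to0$ along integers $X\to\infty$. Since $X^{iy}-\lfloor X\rfloor^{iy}=O(1/X)$, this also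 holds for real $X\to\infty$.

**Step 2: remove the other exponents $y_g$.** Put $X=e^s$, multiply by $e^{-iy_{g_1}s}$, and average over $s\in[0,S]$, $S\to\infty$. The $y_g$ that occur are distinct, so the average tends to $c_{g_1}$. It also tends to $0$, since a bounded function tending to $0$ has averages tending to $0$. So $c_{g_1}=0$, a contradiction. $\square$

**Proposition 9.** Suppose $f_p$ has closed form. Then for all large real $x$, $A_0(x)=T(x)$, where
$$T(z)=2^{pz}\sum_iC_i\prod_j\frac{\Gamma(z+a_{ij})}{\Gamma(z+b_{ij})}\qquad\text{(finite sum, finite products)}.\tag{9}$$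

*Proof.* **Step 1: put everything on a common footing.** Let $f_p(n)=\sum_it_i(n)$ for large $n$. By (8) and Lemma 6,
$$\sum_it_i(n)-2^{pn}\hat v(n)=O(\mu^n).$$
Choose $N\ge1$ large enough for all $t_i$ in Lemma 7, so that $t_i(n)=\Gamma(n)^{k_i}\rho_i^n\,n^N\hat v_i(n)$ with $v_i\in\mathcal L_{\beta_i}$. Also $\hat v(n)=n^N\hat w(n)$ with $w=v*\frac{u^{N-1}}{(N-1)!}\in\mathcal L_{N+(p-1)/2}$.

**Step 2: group the terms that can interact.** Group the $t_i$ by $(k_i,\rho_i,\beta_i\bmod\mathbb Z)$. Within a group the $\beta_i$ differ by integers, so by Lemma 5(b) all $v_i$ of the group lie in $\mathcal L_\beta$, where $\beta$ is the $\beta_i$ of least real part. The sum of the group is $\Gamma(n)^k\rho^nn^N\hat v_g(n)$ with $v_g=\sum v_i\in\mathcal L_\beta$. The special group is $(0,2^p,\frac{p-1}2\bmod\mathbb Z)$, created if necessary; in it replace $v_g$ by $v_g-w$, again using (b). The sum of all groups, so modified, is $O(\mu^n)$.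

**Step 3: the special group must vanish identically.** Discard the groups with $v_g\equiv0$. By Lemma 5(c) each remaining group is $\sim c_g\Gamma(n)^{k_g}\rho_g^nn^{-\beta'_g}$ with $c_g\ne0$ and $\beta'_g$ in the class modulo $\mathbb Z$ that belongs to the group. So the triples $(k_g,\rho_g,\beta'_g)$ are pairwise distinct. If the special group remained, the maximum $(k,r,-b)$ of Lemma 8 would have $k\ge1$, or $k=0$ and $r\ge2^p>\mu$. In both cases $\mu^n=o(\Gamma(n)^kr^nn^{-b})$, which contradicts Lemma 8. So the special group was discarded: $w=\sum v_i$, summed over the $t_i$ in it, and these have $k_i=0$, $\rho_i=2^p$.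

**Step 4: return to functions.** Take Laplace transforms of $w=\sum v_i$ and multiply by $x^N$. By Lemma 7 this reads $\hat v(x)=\sum_iC_i\prod_j\Gamma(x+a_{ij})/\Gamma(x+b_{ij})$ for large real $x$. Multiply by $2^{px}$. $\square$

By Lemma 3 and the identity theorem, a closed form therefore implies
$$T(z)=\mathcal J(z)\qquad\text{for }\operatorname{Re}z>-1+\tfrac1p ,\tag{10}$$
where $T$ is meromorphic on all of $\mathbb C$.

**Lemma 10.** Let $T$ be as in (9). For all real $\nu_0$ outside a countable set there is $K$ such that, along $\nu\in\nu_0+4\mathbb N$, $T(-1-\nu)$ is finite and $T(-1-\nu)=O(2^{-p\nu}\nu^K)$ as $\nu\to\infty$.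

*Proof.* By (G1),
$$\frac{\Gamma(z+a)}{\Gamma(z+b)}=\frac{\Gamma(1-b-z)}{\Gamma(1-a-z)}\cdot\frac{\sin\pi(z+b)}{\sin\pi(z+a)} .$$
Put $z=-1-\nu$. Along $\nu_0+4\mathbb N$ the quotient of sines is constant, and it is finite if $-1-\nu_0+a\notin\mathbb Z$; under the same condition $\Gamma(z+a)$ is finite. For each of the finitely many $a$ this excludes countably many $\nu_0$. The Gamma quotient is $\Gamma(2+\nu-b)/\Gamma(2+\nu-a)=O(\nu^{\operatorname{Re}(a-b)})$ by (G3). Finally $2^{pz}=2^{-p}2^{-p\nu}$. $\square$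

The steps of length $4$ are longer than this lemma needs; they will match a periodicity in the next section.

## 6. Continuing $\mathcal J$ to the left by rotating the contour

On the right half-plane $T$ and $\mathcal J$ agree and there is nothing to contradict, so we go left. The integral (2) is only available for $\operatorname{Re}z>-1+\frac1p$, since $D_z(u)$ oscillates with amplitude about $|u|^{-\operatorname{Re}z-1}$. The natural way to pass this line is to write the sine in (3) as a combination of exponentials, expand $\sin^p$, and rotate each integral over $u>0$ into the quadrant where its exponential decays. This works for every frequency except $0$, and frequency $0$ occurs when $p$ is even. That term, once rotated, involves an integral of a function of size $\tau^{p\nu}$ (where $z=-1-\nu$), which diverges exactly when we leave the original strip. The remedy is Lemma 11(2): the frequency-zero integral is a real number, its rotated form carries a complex phase, and the vanishing of an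 imaginary part is a linear relation that eliminates the bad integral.

Let $z=-1-\nu$ with $\nu$ real and $-1<\nu<-\frac1p$. So $-1+\frac1p<z<0$ and $\kappa=\Gamma(-\nu)/\pi>0$. Put
$$b_\nu(\tau)=\Gamma\!\left(\tfrac{1+\nu}2+i\tau\right)\Gamma\!\left(\tfrac{1+\nu}2-i\tau\right),\qquad Y_r(\nu)=\int_0^\infty b_\nu(\tau)^p\,e^{\pi r\tau}\,d\tau .$$
By (G4), $|b_\nu(\tau)|\le C(1+\tau)^{\operatorname{Re}\nu}e^{-\pi\tau}$ for $\tau\ge0$, locally uniformly in $\operatorname{Re}\nu>-1$ (for complex $\nu$ the two imaginary parts are $\frac12\operatorname{Im}\nu\pm\tau$, and the exponents add up to at most $-\pi\tau$). So for real $r<p$ the function $Y_r$ is holomorphic in $\operatorname{Re}\nu>-1$. The integral $Y_p(\nu)$ converges for $-1<\nu<-\frac1p$. For real $\nu>-1$ we have $b_\nu>0$, and $Y_r$ is real.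

**Lemma 11.** Let $-1<\nu<-\frac1p$, $I(r)=\int_0^\infty G(u)^pe^{i\pi ru}du$ for $r\in\mathbb R$, and $\delta=\left(\frac{\Gamma(-\nu)}{2\pi^2}\right)^p$. Then $I(-r)=\overline{I(r)}$, and:

1. for $0\le r\le p$: $\displaystyle I(r)=i\delta\sum_{l=0}^p\binom pl\,e^{i\pi\nu(p-2l)/2}\,Y_{p-2l-r}(\nu)$;
2. if $\cos\frac{\pi p\nu}2\ne0$: $\displaystyle I(0)=\frac\delta{\cos(\pi p\nu/2)}\sum_{l=1}^p\binom pl\sin(\pi l\nu)\,Y_{p-2l}(\nu)$.

*Proof.* **Step 1: rotate.** Since $z<0$, $G$ is real on $[0,\infty)$, which gives $I(-r)=\overline{I(r)}$. Also $G$ is analytic in a neighborhood of $\operatorname{Re}u\ge0$, because the poles of $\Gamma(u-\frac z2)$ lie at $u=\frac z2,\frac z2-1,\dots$, and $|G(u)|\le C(1+|u|)^{-z-1}$ in $\operatorname{Re}u\ge0$ by (G3). As $p(z+1)>1$, the integral $I(r)$ converges absolutely. For $r\ge0$ we have $|e^{i\pi ru}|\le1$ in the first quadrant, and a quarter circle of radius $\varrho$ contributes $O(\varrho^{1-p(z+1)})\to0$. So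
$$I(r)=i\int_0^\infty G(i\tau)^p\,e^{-\pi r\tau}\,d\tau .$$

**Step 2: compute $G(i\tau)$.** With $z=-1-\nu$ we have $G(u)=\kappa\,\Gamma(\frac{1+\nu}2+u)/\Gamma(\frac{1-\nu}2+u)$. By (G1), $1/\Gamma(\frac{1-\nu}2+u)=\frac1\pi\Gamma(\frac{1+\nu}2-u)\sin\pi(\frac{1+\nu}2-u)$, and the sine equals $\cos\pi(u-\frac\nu2)$. So
$$G(u)=\tfrac\kappa\pi\,\Gamma(\tfrac{1+\nu}2+u)\Gamma(\tfrac{1+\nu}2-u)\cos\pi(u-\tfrac\nu2),\qquad G(i\tau)=\tfrac\kappa{2\pi}\,b_\nu(\tau)\left(e^{\pi\tau+i\pi\nu/2}+e^{-\pi\tau-i\pi\nu/2}\right).$$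
Expand the $p$th power by the binomial theorem and use $(\kappa/2\pi)^p=\delta$. This is (1); all the integrals converge, since the indices are at most $p$.

**Step 3: eliminate $Y_p$ from $I(0)$.** Let $\Sigma=\sum_{l=0}^p\binom ple^{i\pi\nu(p-2l)/2}Y_{p-2l}$, so $I(0)=i\delta\Sigma$. Both $I(0)$ and $\delta$ are real and $\delta\neq0$, so $\operatorname{Re}\Sigma=0$ and $I(0)=-\delta\operatorname{Im}\Sigma$. The first equation says
$$Y_p\cos\tfrac{\pi p\nu}2=-\sum_{l\ge1}\tbinom pl\cos\tfrac{\pi\nu(p-2l)}2\,Y_{p-2l} .$$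
Insert this in $\cos\frac{\pi p\nu}2\cdot\operatorname{Im}\Sigma$:
$$\cos\tfrac{\pi p\nu}2\,I(0)=-\delta\sum_{l\ge1}\tbinom pl\Big[\sin\tfrac{\pi\nu(p-2l)}2\cos\tfrac{\pi p\nu}2-\sin\tfrac{\pi p\nu}2\cos\tfrac{\pi\nu(p-2l)}2\Big]Y_{p-2l} .$$
The bracket is $\sin(-\pi l\nu)$, which gives (2). $\square$

**Proposition 12.** Put
$$\varphi_{j,l}=\tfrac\pi2\big[(1+\nu)(p-2j)+\nu(p-2l)\big],\qquad c_p(\varphi)=\begin{cases}-2\sin\varphi&(p\text{ even}),\\2i\cos\varphi&(p\text{ odd}),\end{cases}$$
and
$$Q(\nu)=\sum_{0\le j<p/2}(-1)^j\binom pj\sum_{l=0}^p\binom pl\,c_p(\varphi_{j,l})\,Y_{2j-2l}(\nu)+[p\text{ even}]\,\frac{(-1)^{p/2}\binom p{p/2}}{\cos(\pi p\nu/2)}\sum_{l=1}^p\binom pl\sin(\pi l\nu)\,Y_{p-2l}(\nu).\tag{11}$$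
Then $\mathcal J(-1-\nu)=2(2i)^{-p}\left(\frac{\Gamma(-\nu)}{2\pi^2}\right)^pQ(\nu)$ for $-1<\nu<-\frac1p$ with $\cos\frac{\pi p\nu}2\ne0$. Collecting terms, $Q=\sum_sQ_s(\nu)Y_s(\nu)$, a finite sum over even integers $s<p$; each $Q_s$ is meromorphic on $\mathbb C$, has poles at most at the zeros of $\cos\frac{\pi p\nu}2$, and satisfies $Q_s(\nu+4)=Q_s(\nu)$. If $f_p$ has closed form, then
$$T(-1-\nu)=2(2i)^{-p}\left(\frac{\Gamma(-\nu)}{2\pi^2}\right)^p\sum_sQ_s(\nu)Y_s(\nu)\qquad(\operatorname{Re}\nu>-1)\tag{12}$$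
as an identity of meromorphic functions.

*Proof.* **Step 1: expand the sine.** $D_z$ is even, so $\mathcal J=2\int_0^\infty D_z^p\,du$. In (3), $u-\frac z2=u+\frac{1+\nu}2$. Expanding $\sin^p$,
$$\mathcal J(-1-\nu)=2(2i)^{-p}\sum_{j=0}^p(-1)^j\binom pj\,e^{i\pi(1+\nu)(p-2j)/2}\,I(p-2j).$$

**Step 2: pair $j$ with $p-j$.** Since $I(-r)=\overline{I(r)}$, the term with index $p-j$ is $(-1)^p$ times the complex conjugate of the term with index $j$. For $0\le j<\frac p2$, Lemma 11(1) with $r=p-2j$, for which $p-2l-r=2j-2l$, turns the term with index $j$ into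
$$(-1)^j\binom pj\,\delta\sum_{l=0}^p\binom pl\,ie^{i\varphi_{j,l}}\,Y_{2j-2l} .$$
For real $\varphi$ we have $ie^{i\varphi}+(-1)^p\,\overline{ie^{i\varphi}}=c_p(\varphi)$, so the pair contributes $\delta$ times the corresponding part of the first sum in (11). If $p$ is even, the unpaired term $j=\frac p2$ is $(-1)^{p/2}\binom p{p/2}I(0)$, and Lemma 11(2) gives the second part of (11).

**Step 3: indices and periodicity.** In the first sum of (11), $2j-2l\le2j<p$; in the second, $p$ is even and $p-2l\le p-2$. So all indices are even and less than $p$. Under $\nu\mapsto\nu+4$, $\varphi_{j,l}$ changes by $2\pi(2p-2j-2l)$, an integer multiple of $2\pi$, and $\sin\pi l\nu$ and $\cos\frac{\pi p\nu}2$ do not change.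

**Step 4: continue.** If $f_p$ has closed form, then by (10) both sides of (12) agree for real $\nu\in(-1,-\frac1p)$ off finitely many points. The left side is meromorphic on $\mathbb C$. The right side is meromorphic in $\operatorname{Re}\nu>-1$, because all indices are less than $p$. The identity theorem gives (12). $\square$

*A check with $p=2$.* The formula for $\mathcal J$ in Proposition 12 uses only $p\ge2$. For $p=2$, $\varphi_{0,l}=\pi+(2-l)\pi\nu$ and $c_2(\varphi_{0,l})=2\sin((2-l)\pi\nu)$, so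
$$Q=2\sin(2\pi\nu)Y_0+4\sin(\pi\nu)Y_{-2}-\frac2{\cos\pi\nu}\big[2\sin(\pi\nu)Y_0+\sin(2\pi\nu)Y_{-2}\big]=-4\tan(\pi\nu)\sin^2(\pi\nu)\,Y_0 .$$
By Barnes' first lemma, $Y_0=\frac12\int_{-\infty}^\infty|\Gamma(\frac{1+\nu}2+i\tau)|^4d\tau=\pi\,\Gamma(1+\nu)^4/\Gamma(2+2\nu)$. With $\Gamma(-\nu)^2=\pi^2/(\sin^2(\pi\nu)\,\Gamma(1+\nu)^2)$ and the factor $2(2i)^{-2}=-\frac12$, we get $\frac{\tan\pi\nu}{2\pi}\cdot\frac{\Gamma(1+\nu)^2}{\Gamma(2+2\nu)}$, in agreement with (7).

## 7. The largest index in the continuation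

Larger $s$ means larger $Y_s$, so we need the largest index in (11) and must make sure that its coefficient does not cancel.

**Lemma 13.** Let $p\ge3$, and let $s^*=p-1$ if $p$ is odd and $s^*=p-2$ if $p$ is even. Every index in (11) is at most $s^*$, $Q_{s^*}\not\equiv0$, and
$$2\le s^*<p .\tag{13}$$

*Proof.* Let $p$ be odd. Then $j\le\frac{p-1}2$, so $2j-2l\le p-1$, with equality only for $j=\frac{p-1}2$, $l=0$. There $\varphi_{j,l}=\frac\pi2[(1+\nu)+\nu p]=\frac\pi2+\frac{\pi(p+1)\nu}2$, so
$$Q_{p-1}(\nu)=-2i\,(-1)^{\frac{p-1}2}\binom p{\frac{p-1}2}\sin\frac{\pi(p+1)\nu}2\not\equiv0 .$$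

Let $p$ be even. In the first sum $j\le\frac p2-1$, so all indices in (11) are at most $p-2$. The index $p-2$ arises from $j=\frac p2-1$, $l=0$, where $\varphi_{j,l}=\pi+\pi\nu(\frac p2+1)$ and $c_p(\varphi_{j,l})=2\sin\pi\nu(\frac p2+1)$, and from $l=1$ in the second sum. So
$$Q_{p-2}(\nu)=(-1)^{p/2}\left[\binom p{p/2}\frac{p\,\sin\pi\nu}{\cos(\pi p\nu/2)}-2\binom p{p/2-1}\sin\pi\nu\left(\tfrac p2+1\right)\right].$$
This has a pole at $\nu=\frac1p$, because the cosine vanishes there while $\sin\frac\pi p\ne0$. So $Q_{p-2}\not\equiv0$. Finally, $s^*\ge2$ because $p\ge3$ if $p$ is odd and $p\ge4$ if $p$ is even. $\square$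

For instance $Q_2=6i\sin2\pi\nu$ for $p=3$, and $Q_2=\frac{24\sin\pi\nu}{\cos2\pi\nu}-8\sin3\pi\nu$ for $p=4$. For $p=2$ the largest index would be $0$, and the lower bound in (13) fails.

## 8. Growth of the rotated integrals and the contradiction

**Lemma 14.** Let $\nu\to+\infty$ through real values.

1. $Y_s(\nu)/Y_{s^*}(\nu)\to0$ for each $s<s^*$.
2. $Y_{s^*}(\nu)\,\Gamma(1+\nu)^{-p}\ge\nu^{-C}\left(2\cos\frac{\pi s^*}{2p}\right)^{-p\nu}$ for some $C$ and all large $\nu$.

*Proof.* Let $x=\frac{1+\nu}2$. By (G5), $b_\nu(\tau)=\Gamma(x)^2\prod_{k\ge0}\left(1+\frac{\tau^2}{(x+k)^2}\right)^{-1}$, so $b_\nu$ is positive and decreasing on $\tau\ge0$. Since $\sum_k\frac{\tau^2}{(x+k)^2}\le\tau^2\left(\frac1{x^2}+\frac1x\right)$, we have $b_\nu(\tau)/b_\nu(0)\to1$ for each fixed $\tau$ as $\nu\to\infty$.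

**Step 1: lower indices are negligible.** The function $b_\nu$ flattens out near $\tau=0$, so the weight $e^{\pi s\tau}$ decides. Let $\Lambda>0$. Split $Y_s$ at $\Lambda$. On $[0,\Lambda]$ use $b_\nu\le b_\nu(0)$ and $e^{\pi s\tau}\le e^{\pi s^*\tau}$; beyond $\Lambda$ use $e^{\pi s\tau}\le e^{-\pi(s^*-s)\Lambda}e^{\pi s^*\tau}$:
$$Y_s\le b_\nu(0)^p\,\frac{e^{\pi s^*\Lambda}-1}{\pi s^*}+e^{-\pi(s^*-s)\Lambda}\,Y_{s^*},\qquad Y_{s^*}\ge\int_0^{2\Lambda}b_\nu^pe^{\pi s^*\tau}d\tau\ge b_\nu(2\Lambda)^p\,\frac{e^{2\pi s^*\Lambda}-1}{\pi s^*} .$$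
Divide and use $b_\nu(0)/b_\nu(2\Lambda)\to1$:
$$\limsup_{\nu\to\infty}\frac{Y_s}{Y_{s^*}}\le\frac1{e^{\pi s^*\Lambda}+1}+e^{-\pi(s^*-s)\Lambda} .$$
Let $\Lambda\to\infty$. Here $s^*>0$ is used.

**Step 2: a lower bound from one good point.** Let $\phi=\frac{\pi s^*}{2p}\in(0,\frac\pi2)$ and $\tau_0=x\tan\phi$, so $x+i\tau_0=x\sec\phi\,e^{i\phi}$. By (G3), taking twice the real part of $\log\Gamma(x+i\tau_0)$,
$$\log b_\nu(\tau_0)=2(x-\tfrac12)\log(x\sec\phi)-2\tau_0\phi-2x+O(1),$$
$$\log\Gamma(1+\nu)=\log\Gamma(2x)=(2x-\tfrac12)\log2x-2x+O(1).$$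
Subtracting, $\log\frac{b_\nu(\tau_0)}{\Gamma(1+\nu)}=-2x\log(2\cos\phi)-2\tau_0\phi+O(\log x)$. Since $b_\nu$ is decreasing, for $\tau_0\ge1$
$$Y_{s^*}\ge\int_{\tau_0-1}^{\tau_0}b_\nu^p\,e^{\pi s^*\tau}\,d\tau\ge b_\nu(\tau_0)^p\,e^{\pi s^*(\tau_0-1)} .$$
As $\pi s^*\tau_0=2p\phi\tau_0$, the terms in $\tau_0$ cancel (this is why $\tau_0$ was so chosen), and
$$\log\big(Y_{s^*}\Gamma(1+\nu)^{-p}\big)\ge-2px\log(2\cos\phi)-O(\log x).$$
Since $2x=1+\nu$, this is (2). $\square$

*Proof of Theorem 1.* Suppose $f_p$ has closed form. 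

**Step 1: choose a sequence that avoids all poles and zeros.** Choose a real $\nu_0>0$ that is not an integer, lies outside the countable set of Lemma 10, and satisfies $\cos\frac{\pi p\nu_0}2\ne0$ and $Q_{s^*}(\nu_0)\ne0$. Since $Q_{s^*}\not\equiv0$, only countably many values are excluded. Let $\nu\in\nu_0+4\mathbb N$, $\nu\to\infty$. At these points all quantities in (12) are finite, and $Q_s(\nu)=Q_s(\nu_0)$.

**Step 2: $\mathcal J$ continued is large.** By Lemma 14(1),
$$\sum_sQ_s(\nu)Y_s(\nu)=\big(Q_{s^*}(\nu_0)+o(1)\big)\,Y_{s^*}(\nu).$$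
By (G1), $|\Gamma(-\nu)|=\frac{\pi}{|\sin\pi\nu_0|\,\Gamma(1+\nu)}$. So (12) and Lemma 14(2) give, with some $c_0>0$ and for all large $\nu$ in the sequence,
$$|T(-1-\nu)|\ge c_0\,\Gamma(1+\nu)^{-p}\,Y_{s^*}(\nu)\ge c_0\,\nu^{-C}\left(2\cos\tfrac{\pi s^*}{2p}\right)^{-p\nu}.$$

**Step 3: compare with the Gamma quotients.** Lemma 10 gives $|T(-1-\nu)|=O(2^{-p\nu}\nu^K)$ along the same sequence. By (13), $0<\frac{\pi s^*}{2p}<\frac\pi2$, so $0<2\cos\frac{\pi s^*}{2p}<2$. The lower bound exceeds the upper bound by the factor $\left(\cos\frac{\pi s^*}{2p}\right)^{-p\nu}$, up to powers of $\nu$, and this factor grows exponentially. This is a contradiction.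

Hence for every integer $p\ge3$ the sum $f_p(n)=\sum_k\binom nk^p$ does not have closed form, with hypergeometric terms allowed over $\mathbb C$. $\blacksquare$

The gap in the last step is visible in numbers. For $p=3$ we have $2\cos\frac\pi3=1$: a closed form would need $|T(-1-\nu)|\ge c_0\nu^{-C}$, while Gamma quotients allow only $8^{-\nu}$ times a power of $\nu$. For $p=4$ we have $2\cos\frac\pi4=\sqrt2$, so the two rates are $4^{-\nu}$ and $16^{-\nu}$.
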